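\title{The magnetic dipole operator on a Lipschitz domain can have spectral radius larger than one half}

\begin{abstract}
Let $M_0$ be the magnetic dipole boundary integral operator of a bounded Lipschitz domain $\Omega\subset\mathbf R^3$ that is simply connected and has connected boundary. We consider $M_0$ on three spaces of tangential fields: square integrable fields, those with square integrable surface divergence, and those with zero surface divergence. We show that the three spectral radii coincide with the spectral radius of the adjoint double layer operator $K^*$ on mean-zero $L^2$ functions, and we construct a domain for which this number exceeds $\frac12$; the spectrum of $K^*$ then contains an open set outside the disc $|\lambda|\le\frac12$. The boundary is a self-similar Lipschitz graph near one point. It is obtained by undoing two homogenization limits, starting from an anisotropic complex coefficient field for which an unbounded solution of finite energy can be computed by separation of variables.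
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\Omega\subset\mathbf R^3$ be a bounded Lipschitz domain, that is, a bounded domain which near each boundary point is the region on one side of the graph of a Lipschitz function. Let $n$ be the outward unit normal and $d\sigma$ the surface measure on $\partial\Omega$. We say that $\Omega$ has \emph{trivial topology} if $\Omega$ is simply connected and $\partial\Omega$ is connected. All function spaces are complex; by Gelfand's formula, complexification does not change a spectral radius. A field $f\in L^2(\partial\Omega)^3$ is tangential if $n\cdot f=0$ a.e., and its surface divergence is defined weakly by $\langle\operatorname{Div}f,\phi\rangle=-\int_{\partial\Omega}f\cdot\nabla\phi\,d\sigma$ for $\phi\in C^\infty(\mathbf R^3)$. We consider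
\begin{align*}
L^2_{\rm tan}&=\{f\in L^2(\partial\Omega)^3:\ n\cdot f=0 \text{ a.e.}\},\\
L^{2,\rm Div}_{\rm tan}&=\{f\in L^2_{\rm tan}:\ \operatorname{Div}f\in L^2(\partial\Omega)\},\qquad
L^{2,0}_{\rm tan}=\{f\in L^2_{\rm tan}:\ \operatorname{Div}f=0\},
\end{align*}
where $L^{2,\rm Div}_{\rm tan}$ carries the norm $\|f\|_{L^2}+\|\operatorname{Div}f\|_{L^2}$ and the other two spaces carry the $L^2$ norm. With $\Phi_0(X)=-\frac1{4\pi|X|}$, so that $\Delta\Phi_0=\delta$, the \emph{magnetic dipole operator} is
\[
M_0f(X)=\mathrm{p.v.}\int_{\partial\Omega}n(X)\times\operatorname{curl}_X\big(\Phi_0(X-Y)f(Y)\big)\,d\sigma(Y),\qquad X\in\partial\Omega .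
\]
It is bounded on each of the three spaces.

The operator $M_0$ describes the tangential trace of the field generated by a surface current $f$. If $\mathcal Sf=\int_{\partial\Omega}\Phi_0(\cdot-Y)f(Y)\,d\sigma(Y)$ is the single layer potential, taken componentwise, then $n\times\operatorname{curl}\mathcal Sf$ has boundary values $(\frac12+M_0)f$ from inside and $(-\frac12+M_0)f$ from outside; see \eqref{eq:jumpM}. To prescribe the tangential trace one has to invert $\pm\frac12+M_0$, and the most direct way is the Neumann series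
\[
(\pm\tfrac12+M_0)^{-1}=\pm2\sum_{j\ge0}(\mp2M_0)^j .
\]
The series converges in norm if the spectral radius of $M_0$ is less than $\frac12$. If the spectral radius exceeds $\frac12$, the series diverges on some $f$, since otherwise the powers $(2M_0)^j$ would be uniformly bounded by the uniform boundedness principle.

It is known that for convex $\Omega$ the spectral radius of $M_0$ on $L^{2,\rm Div}_{\rm tan}$ is less than $\frac12$. The question whether the spectral radius on any of the three spaces is less than $\frac12$ for an arbitrary Lipschitz domain is posed in \cite{VPT}. For domains such as a solid torus, $M_0$ has the eigenvalues $\pm\frac12$ for purely topological reasons; the assumption of trivial topology excludes these. The problem is thus to decide, for each of the three spaces, \emph{whether the spectral radius of $M_0$ is less than $\frac12$ for every bounded Lipschitz domain with trivial topology}.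

\subsection{Results}

We write $\operatorname{spec}(T;\mathcal X)$ and $\operatorname{rad}(T;\mathcal X)$ for the spectrum and the spectral radius of $T$ on $\mathcal X$. The essential spectrum is the set of $\lambda$ for which $T-\lambda$ is not Fredholm, and the essential spectral radius is the largest modulus of its points. Let
\[
K^*f(X)=\mathrm{p.v.}\int_{\partial\Omega}\partial_{n(X)}\Phi_0(X-Y)f(Y)\,d\sigma(Y)
\]
be the adjoint double layer operator, and let $L^2_0=\{f\in L^2(\partial\Omega):\int_{\partial\Omega}f\,d\sigma=0\}$. The answer is negative for all three spaces.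

\begin{theorem}\label{thm:A}
There are a bounded Lipschitz domain $\Omega\subset\mathbf R^3$ with trivial topology and a nonempty open set $O\subset\{|\lambda|>\frac12\}$ such that $O\subset\operatorname{spec}(M_0;L^{2,0}_{\rm tan})$ and $O\subset\operatorname{spec}(K^*;L^2_0)$. On each of the spaces $L^{2,\rm Div}_{\rm tan}$, $L^{2,0}_{\rm tan}$ and $L^2_{\rm tan}$ the spectral radius of $M_0$, and even its essential spectral radius, is larger than $\frac12$.
\end{theorem}

The three questions are in fact one question about a scalar operator.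

\begin{theorem}\label{thm:B}
For every bounded Lipschitz domain $\Omega\subset\mathbf R^3$ with trivial topology,
\[
\operatorname{rad}(M_0;L^{2,\rm Div}_{\rm tan})=\operatorname{rad}(M_0;L^{2,0}_{\rm tan})=\operatorname{rad}(M_0;L^2_{\rm tan})=\operatorname{rad}(K^*;L^2_0).
\]
\end{theorem}

\subsection{Which answer one would guess}

For the unit ball and a spherical harmonic $Y_l$ of degree $l$, the potential $\mathcal SY_l$ equals $-\frac{1}{2l+1}r^lY_l$ inside and $-\frac1{2l+1}r^{-l-1}Y_l$ outside: this function is continuous, harmonic on both sides, and its normal derivative jumps by $Y_l$. The operator $K^*$ gives the mean of the two normal derivatives, so $K^*Y_l=\frac1{2(2l+1)}Y_l$, and the common spectral radius in Theorem~\ref{thm:B} is $\frac16$. On every Lipschitz domain with connected boundary, an energy identity (Lemma~\ref{lem:energy}) places all eigenvalues of $K^*$ on $L^2_0$ in the interval $(-\frac12,\frac12)$. If $\partial\Omega$ is of class $C^2$, the kernel $\frac{n(X)\cdot(X-Y)}{4\pi|X-Y|^3}$ of $K^*$ is $O(|X-Y|^{-1})$, so $K^*$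 is compact and the spectral radius is less than $\frac12$. For convex domains, Theorem~\ref{thm:B} carries the known bound over to all three spaces. Finally, the singular solutions at a straight edge lead only to values $|\lambda|<\frac12$ (Example~\ref{ex:wedge}). All of this suggests a positive answer. It also shows what a counterexample must look like: $K^*-\lambda$ is injective for $|\lambda|>\frac12$, so it has to fail to be surjective.

\subsection{Outline of the proof}

Section~\ref{sec:reduction} proves Theorem~\ref{thm:B}. The equation $(K^*-\lambda)f=0$ is a transmission problem $\operatorname{div}a\nabla u=0$, where $a=\mu$ in $\Omega$, $a=1$ outside, and $\lambda=\frac{\mu+1}{2(\mu-1)}$; the condition $|\lambda|>\frac12$ means $\operatorname{Re}\mu>0$. Section~\ref{sec:exponents} shows that $\lambda$ is in the spectrum if, near a boundary point, this problem has a solution that is homogeneous of a degree $s$ with $-\frac12<\operatorname{Re}s<0$. For an explicit surface we cannot compute such degrees. Section~\ref{sec:model} computes them instead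 for a family of anisotropic matrix fields with rotational symmetry, and isolates the algebraic condition under which $\operatorname{Re}s<0$. Section~\ref{sec:homog} shows that the existence of such a degree $s$ survives homogenization, Section~\ref{sec:laminate} produces a matrix field with the required property by mixing the two phases $1$ and $\mu=it$, and Section~\ref{sec:graph} undoes the mixing and arrives at a Lipschitz graph. The last steps use compactness, so the proof gives no bound for the amount by which $\frac12$ is exceeded.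

\section{Reduction to the scalar operator $K^*$}\label{sec:reduction}

\subsection{Layer potentials on Lipschitz domains}

Throughout this section $\Omega$ is a bounded Lipschitz domain with connected boundary; then $\mathbf R^3\setminus\overline\Omega$ is connected. For a function $v$ on one side of $\partial\Omega$, the nontangential maximal function $Nv(X)$ is the supremum of $|v(x)|$ over the points $x$ on that side with $|x-X|<\min(1,\kappa\operatorname{dist}(x,\partial\Omega))$, where $\kappa$ is a fixed large number; nontangential limits are limits within these regions, and the subscripts ``int'' and ``ext'' indicate the side. The space $H^1(\partial\Omega)$ and the tangential gradient $\nabla_{\rm tan}$ are defined in graph coordinates. Restrictions of smooth functions are dense in $H^1(\partial\Omega)$, for smooth $w$ the field $\nabla_{\rm tan}w$ is the tangential part of $\nabla w$, and since $\partial\Omega$ is connected, $\|\nabla_{\rm tan}w\|_{L^2}$ is an equivalent norm on $H^1(\partial\Omega)/\mathbf C$ (Poincar\'e's inequality). Let $S=\mathcal S|_{\partial\Omega}$,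 let $\mathcal Dw=\int_{\partial\Omega}\partial_{n(Y)}\Phi_0(\cdot-Y)w(Y)\,d\sigma(Y)$ be the double layer potential, and let $K$ be its principal value on $\partial\Omega$, the transpose of $K^*$. We use the following facts.

\medskip\noindent\textbf{(F1)} (Coifman--McIntosh--Meyer; Verchota \cite{Verchota}.) For $f\in L^2(\partial\Omega)$ we have $N(\nabla\mathcal Sf)\in L^2(\partial\Omega)$, and a.e.\ nontangentially
\[
\partial_j\mathcal Sf|_{\rm ext/int}=\pm\tfrac12n_jf+\mathrm{p.v.}\!\int_{\partial\Omega}\partial_j\Phi_0(\cdot-Y)f(Y)\,d\sigma(Y).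
\]
Thus $\partial_n\mathcal Sf|_{\rm ext/int}=(\pm\frac12+K^*)f$, and $\mathcal Dw|_{\rm int/ext}=(\pm\frac12+K)w$. The operator $S:L^2(\partial\Omega)\to H^1(\partial\Omega)$ is an isomorphism, $KS=SK^*$, and $K1=\frac12$. The operator $-\frac12+K^*$ on $L^2(\partial\Omega)$ has range $L^2_0$ and kernel $\mathbf CS^{-1}1$, and $\int S^{-1}1\ne0$. If $N(\nabla v)\in L^2(\partial\Omega)$ and $\nabla v$ has nontangential limits a.e., then $v|_{\partial\Omega}\in H^1(\partial\Omega)$ and $\nabla_{\rm tan}(v|_{\partial\Omega})$ is the tangential part of $\nabla v|_{\partial\Omega}$.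

\medskip\noindent\textbf{(F2)} (Costabel \cite{Costabel}.) Let $H^{-1/2}(\partial\Omega)$ be the dual of the trace space $H^{1/2}(\partial\Omega)$ of $H^1(\mathbf R^3)$. If $U\in H^1_{\rm loc}(\mathbf R^3)$ and $\Delta U=\Psi\in L^2_{\rm loc}(\mathbf R^3)$ on each side of $\partial\Omega$, the weak normal derivatives of $U$ in $H^{-1/2}(\partial\Omega)$ are defined by
\begin{equation}\label{eq:weaknormal}
\langle\partial_nU_{\rm int},\phi\rangle=\int_\Omega(\nabla U\cdot\nabla\phi+\Psi\phi),\qquad
\langle\partial_nU_{\rm ext},\phi\rangle=-\int_{\mathbf R^3\setminus\overline\Omega}(\nabla U\cdot\nabla\phi+\Psi\phi)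
\end{equation}
for compactly supported $\phi\in H^1(\mathbf R^3)$. The operator $K^*$ extends boundedly to $H^{-1/2}(\partial\Omega)$, $\mathcal S$ maps $H^{-1/2}(\partial\Omega)$ to $H^1_{\rm loc}(\mathbf R^3)$, and $\partial_n\mathcal Sf|_{\rm ext/int}=(\pm\frac12+K^*)f$ in this sense.

\medskip\noindent\textbf{(F3)} (Analytic Fredholm theorem.) An analytic family of Fredholm operators on a connected open set $G\subset\mathbf C$ that is invertible at one point is invertible outside a subset without accumulation points in $G$.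

\medskip\noindent\textbf{(F4)} If $\mathcal Y$ is a closed $T$-invariant subspace of $\mathcal X$ with the induced norm, then $\operatorname{spec}(T;\mathcal X)\subset\operatorname{spec}(T;\mathcal Y)\cup\operatorname{spec}(T;\mathcal X/\mathcal Y)$, and $\operatorname{rad}(T;\mathcal Y)\le\operatorname{rad}(T;\mathcal X)$ by Gelfand's formula $\operatorname{rad}T=\lim\|T^j\|^{1/j}$.

\medskip
By (F1), $L^2(\partial\Omega)=L^2_0\oplus\mathbf CS^{-1}1$, both summands are invariant under $K^*$, and $K^*=\frac12$ on the second. Hence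
\begin{equation}\label{eq:split}
\operatorname{spec}(K^*;L^2(\partial\Omega))=\operatorname{spec}(K^*;L^2_0)\cup\{\tfrac12\}.
\end{equation}
For tangential $f$, the jump formula gives $\operatorname{curl}\mathcal Sf|_{\rm int/ext}=\mp\frac12n\times f+\mathrm{p.v.}$, and $n\times(n\times f)=-f$, so
\begin{equation}\label{eq:jumpM}
n\times\operatorname{curl}\mathcal Sf|_{\rm int/ext}=(\pm\tfrac12+M_0)f .
\end{equation}

\begin{lemma}\label{lem:energy}
If $0\ne f\in H^{-1/2}(\partial\Omega)$ and $K^*f=\lambda f$, then $\lambda\in(-\frac12,\frac12]$. If moreover $f\in L^2_0$, then $\lambda\in(-\frac12,\frac12)$.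
\end{lemma}

\begin{proof}
Let $v=\mathcal Sf$, and let $W_{\rm int}$, $W_{\rm ext}$ be the integrals of $|\nabla v|^2$ over $\Omega$ and over its exterior. Since $v=O(|x|^{-1})$ and $\nabla v=O(|x|^{-2})$ at infinity, \eqref{eq:weaknormal} may be applied with $\phi=\bar v$, and (F2) gives $W_{\rm int}=(\lambda-\frac12)\langle f,\bar v\rangle$ and $W_{\rm ext}=-(\lambda+\frac12)\langle f,\bar v\rangle$. Therefore $W_{\rm ext}-W_{\rm int}=2\lambda(W_{\rm ext}+W_{\rm int})$. If $W_{\rm ext}=0$, then $v=0$ outside by the decay, so $v$ has zero trace, $W_{\rm int}=0$, $v\equiv0$, and $f=\partial_nv_{\rm ext}-\partial_nv_{\rm int}=0$. So $W_{\rm ext}>0$, which gives the first claim. The second follows because the kernel $\mathbf CS^{-1}1$ of $K^*-\frac12$ meets $L^2_0$ only in $0$.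
\end{proof}

\subsection{Divergence-free fields}

A divergence-free tangential field should be the rotated gradient of a stream function, and $M_0$ should act on the stream function as a scalar operator. This is where the topology enters. If $\Omega$ has trivial topology, the first Betti number of $\Omega$ vanishes, and so does that of $\mathbf R^3\setminus\overline\Omega$ by Alexander duality; hence every smooth curl-free field on either set is a gradient.

\begin{proposition}\label{prop:J}
Let $\Omega$ have trivial topology. Then $Rw=n\times\nabla_{\rm tan}w$ defines an isomorphism $R:H^1(\partial\Omega)/\mathbf C\to L^{2,0}_{\rm tan}$ with $M_0R=RK$, and $J=RS$ is an isomorphism $L^2_0\to L^{2,0}_{\rm tan}$ with $M_0J=JK^*$. In particular $M_0$ on $L^{2,0}_{\rm tan}$, $K$ on $H^1(\partial\Omega)/\mathbf C$ and $K^*$ on $L^2_0$ are similar.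
\end{proposition}

\begin{proof}
\emph{$R$ maps into $L^{2,0}_{\rm tan}$.} For smooth $w,\phi$,
\[
\int_{\partial\Omega}(n\times\nabla w)\cdot\nabla\phi\,d\sigma=\int_{\partial\Omega}n\cdot(\nabla w\times\nabla\phi)\,d\sigma=\int_\Omega\operatorname{div}(\nabla w\times\nabla\phi)=0,
\]
and the general case follows by density. With $\phi=x_1,x_2,x_3$ we also obtain $\int_{\partial\Omega}Rw\,d\sigma=0$ for all $w\in H^1(\partial\Omega)$. Since $|Rw|=|\nabla_{\rm tan}w|$, Poincar\'e's inequality shows that $R$ is an isomorphism onto its range.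

\emph{$R$ is onto.} For $f\in L^{2,\rm Div}_{\rm tan}$ and $X\notin\partial\Omega$, the definition of $\operatorname{Div}$ gives
\begin{equation}\label{eq:divS}
\operatorname{div}\mathcal Sf(X)=-\int_{\partial\Omega}\nabla_Y\Phi_0(X-Y)\cdot f(Y)\,d\sigma(Y)=\mathcal S(\operatorname{Div}f)(X).
\end{equation}
Let $\operatorname{Div}f=0$. Then $\operatorname{curl}\operatorname{curl}\mathcal Sf=\nabla\operatorname{div}\mathcal Sf-\Delta\mathcal Sf=0$ off $\partial\Omega$, so $\operatorname{curl}\mathcal Sf=\nabla v_{\rm int}$ in $\Omega$ and $\operatorname{curl}\mathcal Sf=\nabla v_{\rm ext}$ outside. By (F1) both functions have traces in $H^1(\partial\Omega)$, and subtracting the two identities \eqref{eq:jumpM} gives $f=R(v_{\rm int}-v_{\rm ext})$.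

\emph{$M_0R=RK$.} Let $w\in H^1(\partial\Omega)$. Off $\partial\Omega$ we have $\mathcal Dw=-\operatorname{div}\mathcal S(nw)$, hence $\nabla\mathcal Dw=-\operatorname{curl}\operatorname{curl}\mathcal S(nw)$. Since $\int_{\partial\Omega}R(\Phi_0(X-\cdot)w)\,d\sigma=0$,
\[
\operatorname{curl}\mathcal S(nw)(X)=\int_{\partial\Omega}n(Y)\times\nabla_Y\Phi_0(X-Y)\,w(Y)\,d\sigma(Y)=-\mathcal S(Rw)(X).
\]
Thus $\nabla\mathcal Dw=\operatorname{curl}\mathcal S(Rw)$. The interior trace of $\mathcal Dw$ is $(\frac12+K)w$, so the last statement of (F1) and \eqref{eq:jumpM} give $R(\frac12+K)w=(\frac12+M_0)Rw$.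

\emph{The map $J$.} The isomorphism $S:L^2(\partial\Omega)\to H^1(\partial\Omega)$ maps $\mathbf CS^{-1}1$ onto the constants, so it maps the complement $L^2_0$ isomorphically onto $H^1(\partial\Omega)/\mathbf C$. Finally $M_0RS=RKS=RSK^*$.
\end{proof}

\subsection{The quotient by divergence-free fields}

On the two larger spaces it remains to understand $M_0$ modulo $L^{2,0}_{\rm tan}$, that is, its action on the divergence.

\begin{lemma}\label{lem:Div}
For $f\in L^{2,\rm Div}_{\rm tan}$ we have $\operatorname{Div}M_0f=-K^*\operatorname{Div}f$.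
\end{lemma}

\begin{proof}
Let $E=\operatorname{curl}\mathcal Sf$ in $\Omega$. By \eqref{eq:divS}, $\operatorname{curl}E=\nabla\mathcal S(\operatorname{Div}f)$. Both $E$ and $\operatorname{curl}E$ have nontangential limits and nontangential maximal functions in $L^2(\partial\Omega)$, so the divergence theorem applies to the fields below (exhaust $\Omega$ from inside and use dominated convergence). For smooth $\phi$,
\[
\int_{\partial\Omega}(n\times E)\cdot\nabla\phi=\int_\Omega\operatorname{div}(E\times\nabla\phi)=\int_\Omega\operatorname{curl}E\cdot\nabla\phi=\int_\Omega\operatorname{div}(\phi\operatorname{curl}E)=\int_{\partial\Omega}\phi\;n\cdot\operatorname{curl}E .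
\]
So $\operatorname{Div}(n\times E)=-n\cdot\operatorname{curl}E$, that is, $\operatorname{Div}(\frac12+M_0)f=-(-\frac12+K^*)\operatorname{Div}f$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $r_0=\operatorname{rad}(K^*;L^2_0)$. By Proposition~\ref{prop:J}, $r_0=\operatorname{rad}(M_0;L^{2,0}_{\rm tan})=\operatorname{rad}(K;H^1(\partial\Omega)/\mathbf C)$. The space $L^{2,0}_{\rm tan}$ is a closed invariant subspace of the two other spaces, with the induced norm. By (F4) it suffices to show that $M_0$ has spectral radius $r_0$ on the two quotients.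

Let $H^{-1}_0=(H^1(\partial\Omega)/\mathbf C)^*$. The map $\operatorname{Div}$ is bounded from $L^2_{\rm tan}$ to $H^{-1}_0$ and from $L^{2,\rm Div}_{\rm tan}$ to $L^2_0\subset H^{-1}_0$, with kernel $L^{2,0}_{\rm tan}$. By Poincar\'e's inequality and the Lax--Milgram lemma, $w\mapsto\operatorname{Div}\nabla_{\rm tan}w$ is an isomorphism $H^1(\partial\Omega)/\mathbf C\to H^{-1}_0$. Hence both maps are onto, and $\operatorname{Div}$ identifies the two quotients with $H^{-1}_0$ and $L^2_0$. By Lemma~\ref{lem:Div}, $M_0$ on $L^{2,\rm Div}_{\rm tan}/L^{2,0}_{\rm tan}$ is similar to $-K^*$ on $L^2_0$, which has spectral radius $r_0$.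

For $L^2_{\rm tan}$ we extend Lemma~\ref{lem:Div} by density. The space $L^2_0$ is dense in $H^{-1}_0$, because a function in $H^1(\partial\Omega)$ that annihilates $L^2_0$ is constant. Given $f\in L^2_{\rm tan}$, solve $\operatorname{Div}\nabla_{\rm tan}w=\operatorname{Div}f$ and $\operatorname{Div}\nabla_{\rm tan}w_j=h_j$ with $h_j\in L^2_0$, $h_j\to\operatorname{Div}f$ in $H^{-1}_0$. Then $f-\nabla_{\rm tan}w+\nabla_{\rm tan}w_j\in L^{2,\rm Div}_{\rm tan}$ tends to $f$ in $L^2$. For $f\in L^{2,\rm Div}_{\rm tan}$ and $\phi\in H^1(\partial\Omega)$, Lemma~\ref{lem:Div} reads $\langle\operatorname{Div}M_0f,\phi\rangle=-\langle\operatorname{Div}f,K\phi\rangle$. Since $K=SK^*S^{-1}$ is bounded on $H^1(\partial\Omega)$, both sides are continuous in $f$ for the $L^2$ norm, so the identity holds on $L^2_{\rm tan}$. Thus $M_0$ on $L^2_{\rm tan}/L^{2,0}_{\rm tan}$ is similar to minus the transpose of $K$ on $H^1(\partial\Omega)/\mathbf C$, which has spectral radius $r_0$.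
\end{proof}

\section{Homogeneous solutions and the spectrum of $K^*$}\label{sec:exponents}

From now on $x=(x',z)\in\mathbf R^2\times\mathbf R$, $(\rho,\varphi)$ are polar coordinates for $x'$, $r=|x|$, $y=z/\rho$, and $(e_\rho,e_\varphi,e_3)$ is the cylindrical frame.

For $\mu\ne1$ put $\lambda=\frac{\mu+1}{2(\mu-1)}$. Then
\begin{equation}\label{eq:mulambda}
(\tfrac12+K^*)-\mu(-\tfrac12+K^*)=(1-\mu)(K^*-\lambda),
\end{equation}
so $K^*-\lambda$ governs the transmission condition $\partial_nu_{\rm ext}=\mu\,\partial_nu_{\rm int}$, and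
\begin{equation}\label{eq:Remu}
|\lambda|>\tfrac12\iff|\mu+1|>|\mu-1|\iff\operatorname{Re}\mu>0 .
\end{equation}
Suppose the transmission problem has a local solution $u$ of finite energy whose jump $f=\partial_nu_{\rm ext}-\partial_nu_{\rm int}$ is not in $L^2$. After localization, $f\in H^{-1/2}(\partial\Omega)$ solves $(K^*-\lambda)f=G$ with $G\in L^2(\partial\Omega)$. As $K^*-\lambda$ is injective on $H^{-1/2}(\partial\Omega)$, there is no $L^2$ solution. The simplest place to look for such $u$ is an edge.

\begin{example}\label{ex:wedge}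
Let the coefficient be $\mu$ in the wedge $|\varphi|<\omega/2$ and $1$ outside, where $0<\omega<2\pi$. Take $u=\rho^s\cos(s\varphi)$ in the wedge and $u=c\rho^s\cos(s(\pi-|\varphi|))$ outside. With $A=s(\pi-\omega/2)$ and $B=s\omega/2$, continuity of $u$ and of the flux require $\cos B=c\cos A$ and $-\mu\sin B=c\sin A$. A constant $c$ exists if and only if $\mu\sin B\cos A+\cos B\sin A=0$, which by the product formulas is $(\mu+1)\sin(A+B)=(\mu-1)\sin(A-B)$, or
\[
\lambda=\frac{\sin(s(\pi-\omega))}{2\sin(s\pi)} .
\]
The function $u$ has locally finite energy if $\operatorname{Re}s>0$, and the jump, a multiple of $\rho^{s-1}$, fails to be square integrable at the edge if $\operatorname{Re}s\le\frac12$. For $\omega=\pi/2$ we get $\lambda=1/(4\cos(s\pi/2))$, which is not real for $s=\frac12+i\tau$, $\tau\ne0$: singular solutions are not confined by Lemma~\ref{lem:energy}. For $s=\frac12$ and $\omega\to0$ we get $\lambda\to\frac12$. But $|\sin(s\beta)|^2=\sin^2(\beta\operatorname{Re}s)+\sinh^2(\beta\operatorname{Im}s)$ is strictly increasing in $|\beta|\in[0,\pi]$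 when $0<\operatorname{Re}s\le\frac12$, so $|\lambda|<\frac12$ for all these solutions. The functions that are odd in $\varphi$ give the same values with the opposite sign.
\end{example}

The example serves only as a guide. We turn to point singularities, where the geometry is much richer. Since the surface we construct oscillates in $\log r$, we require invariance only under a discrete group of dilations.

\begin{definition}\label{def:exponent}
Fix $q>1$, and let $A:\mathbf R^3\to\mathbf C^{3\times3}$ be bounded and measurable with $A(qx)=A(x)$. A number $s\in\mathbf C$ is an \emph{exponent} of $A$ if there is $0\not\equiv u\in H^1_{\rm loc}(\mathbf R^3\setminus0)$ with $\operatorname{div}A\nabla u=0$ in $\mathbf R^3\setminus0$ and $u(qx)=q^su(x)$. Let $\Sigma=\{s:-\frac12<\operatorname{Re}s<0\}$. For $\psi:\mathbf R^2\to\mathbf R$ and $\mu\in\mathbf C$, let $A_{\mu,\psi}=\mu I$ on $\{z<\psi(x')\}$ and $A_{\mu,\psi}=I$ on $\{z>\psi(x')\}$.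
\end{definition}

The proof of Proposition~\ref{prop:spectrum} shows that $\operatorname{Re}s>-\frac12$ is the condition for finite energy at $0$, while $\operatorname{Re}s<0$ prevents the jump from being in $L^2$. A solution with $s\in\Sigma$ is unbounded and of finite energy. For real $\mu>0$ this contradicts the De Giorgi--Nash--Moser local boundedness estimate, so the coefficient has to be complex.

We shall twice need to extend an equation across a small set.

\begin{lemma}\label{lem:removable}
Let $U\subset\mathbf R^3$ be open and let $P$ be the origin or the $z$-axis. If $F\in L^2_{\rm loc}(U)^3$, $h\in L^1_{\rm loc}(U)$ and $\operatorname{div}F=h$ in $U\setminus P$, then $\operatorname{div}F=h$ in $U$. In particular, if $u\in H^1_{\rm loc}(U\setminus P)$ and $u,\nabla u\in L^2_{\rm loc}(U)$, then $u\in H^1_{\rm loc}(U)$.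
\end{lemma}

\begin{proof}
Let $\chi_\epsilon=0$ for $\rho<\epsilon^2$, $\chi_\epsilon=1$ for $\rho>\epsilon$, and $\chi_\epsilon=\log(\rho/\epsilon^2)/\log(1/\epsilon)$ in between. Then $\chi_\epsilon\to1$ a.e.\ and $\int_{\mathbf R^2}|\nabla\chi_\epsilon|^2dx'=2\pi/\log(1/\epsilon)\to0$. For $\phi\in C_c^\infty(U)$, let $\epsilon\to0$ in $-\int F\cdot\nabla(\chi_\epsilon\phi)=\int h\chi_\epsilon\phi$; the term $\int\phi F\cdot\nabla\chi_\epsilon$ tends to $0$ by the Cauchy--Schwarz inequality. For the last claim take $F=ue_j$.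
\end{proof}

\begin{lemma}\label{lem:domain}
Let $\psi:\mathbf R^2\to\mathbf R$ be Lipschitz and $H>2+\max_{|x'|\le1}|\psi|$. Then $\Omega_\psi=\{|x'|<1,\ -H<z<\psi(x')\}$ is a bounded Lipschitz domain with trivial topology.
\end{lemma}

\begin{proof}
Away from the two rims the boundary is a piece of the graph of $\psi$, of a cylinder, or of a plane. Let $p_0=(x_0',\psi(x_0'))$ with $|x_0'|=1$, and let $L$ be the Lipschitz constant of $\psi$. Near $p_0$ we have $\Omega_\psi=\{\Theta<0\}$ with the Lipschitz function $\Theta=\max(|x'|-1,\,z-\psi(x'))$. Move in the direction $\omega_0=(-x_0',-L-1)$. Near $p_0$, the function $|x'-\tau x_0'|$ has $\tau$-derivative at most $-\frac12$, and $z-\tau(L+1)-\psi(x'-\tau x_0')\le z-\psi(x')-\tau$ for $\tau>0$. Hence $\Theta(p+\tau\omega_0)\le\Theta(p)-\tau/2$ for $p$ near $p_0$ and small $\tau>0$. So on each line $p+\mathbf R\omega_0$ with $p\in p_0+\omega_0^\perp$ near $p_0$, $\Theta$ has exactly one zero $p+\tau(p)\omega_0$ near $p_0$, is negative exactly for $\tau>\tau(p)$, and $|\tau(p)-\tau(\tilde p)|\le2\operatorname{Lip}(\Theta)|p-\tilde p|$.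 At the lower rim use $\max(|x'|-1,-H-z)$ and the direction $(-x_0',1)$.

Put $\tilde\psi(x')=\psi(x'/\max(1,|x'|))>-H$. Map each vertical line to itself by the increasing function that is the identity below $-H$, is affine from $[-H,\tilde\psi(x')]$ onto $[-H,0]$, and is a translation above $\tilde\psi(x')$. This is a homeomorphism of $\mathbf R^3$ that carries $\Omega_\psi$ to a solid cylinder.
\end{proof}

\begin{proposition}\label{prop:spectrum}
Let $\psi:\mathbf R^2\to\mathbf R$ be Lipschitz with $\psi(qx')=q\psi(x')$, let $\operatorname{Im}\mu>0$, and suppose that $A_{\mu,\psi}$ has an exponent $s\in\Sigma$. Then $\lambda=\frac{\mu+1}{2(\mu-1)}$ belongs to $\operatorname{spec}(K^*;L^2(\partial\Omega_\psi))$.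
\end{proposition}

\begin{proof}
Write $\Omega=\Omega_\psi$, let $a=\mu$ in $\Omega$ and $a=1$ outside, and let $u$ be the given solution. In the ball $B_{1/2}$ we have $A_{\mu,\psi}=aI$.

\emph{Finite energy.} By homogeneity, the integrals of $|\nabla u|^2$ and $|u|^2$ over the shell $q^{-j}<r<q^{-j+1}$ are constants times $q^{-j(2\operatorname{Re}s+1)}$ and $q^{-j(2\operatorname{Re}s+3)}$. Since $\operatorname{Re}s>-\frac12$, they are summable over $j\ge0$. By Lemma~\ref{lem:removable}, $u\in H^1(B_{1/2})$ and $\operatorname{div}a\nabla u=0$ in $B_{1/2}$.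

\emph{An equation for the jump.} Let $\chi\in C_c^\infty(B_{1/2})$ with $\chi=1$ on a ball $B_{r_0}$, and put $U=\chi u$, $\Psi=2\nabla\chi\cdot\nabla u+u\Delta\chi\in L^2(\mathbf R^3)$. As $u$ is harmonic on each side of $\partial\Omega$ in $B_{1/2}$, we have $\Delta U=\Psi$ on each side. Let $f=\partial_nU_{\rm ext}-\partial_nU_{\rm int}\in H^{-1/2}(\partial\Omega)$. Adding the two formulas \eqref{eq:weaknormal} gives $\Delta U=f\,d\sigma+\Psi$ in $\mathbf R^3$. The function $U-\mathcal Sf-\Phi_0*\Psi$ is harmonic in $\mathbf R^3$ and tends to $0$ at infinity, so $U=\mathcal Sf+\Phi_0*\Psi$. Here $\Phi_0*\Psi\in H^2_{\rm loc}(\mathbf R^3)$, so its two normal derivatives equal the same function $\partial_n(\Phi_0*\Psi)\in L^2(\partial\Omega)$.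

We compute $\int a\nabla U\cdot\nabla\phi$ for $\phi\in C_c^\infty(\mathbf R^3)$ in two ways. By \eqref{eq:weaknormal} it equals $\langle\mu\,\partial_nU_{\rm int}-\partial_nU_{\rm ext},\phi\rangle-\int a\Psi\phi$. On the other hand, $\int a\nabla u\cdot\nabla(\chi\phi)=0$, so
\[
\int a\nabla U\cdot\nabla\phi=\int au\nabla\chi\cdot\nabla\phi-\int a\phi\nabla u\cdot\nabla\chi
=(\mu-1)\int_{\partial\Omega}u\,\partial_n\chi\,\phi\,d\sigma-\int a\Psi\phi,
\]
where we integrated by parts on each side of $\partial\Omega$. Thus $\partial_nU_{\rm ext}-\mu\,\partial_nU_{\rm int}=(1-\mu)u\,\partial_n\chi$. Inserting $\partial_nU_{\rm ext/int}=(\pm\frac12+K^*)f+\partial_n(\Phi_0*\Psi)$ and using \eqref{eq:mulambda}, we obtain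
\begin{equation}\label{eq:G}
(K^*-\lambda)f=G:=u\,\partial_n\chi-\partial_n(\Phi_0*\Psi)\in L^2(\partial\Omega).
\end{equation}

\emph{The jump is not in $L^2$.} Suppose $f\in L^2(\partial\Omega)$. In $B_{r_0}$ we have $\Delta u=f\,d\sigma$, and there $\partial\Omega$ is the graph of $\psi$, which is invariant under $x\mapsto qx$. The Laplacian of $u(q\,\cdot)$ is the measure $qf(q\,\cdot)\,d\sigma$, so $u(qx)=q^su(x)$ gives $f(qx)=q^{s-1}f(x)$ a.e.\ near $0$. Hence the integral of $|f|^2$ over $\partial\Omega\cap\{q^{-j}<r<q^{-j+1}\}$ equals $c\,q^{-2j\operatorname{Re}s}$ for large $j$, with $c\ge0$ independent of $j$. Since $\operatorname{Re}s<0$, this forces $c=0$. Then $u$ is harmonic, hence bounded, near $0$. But $|u(q^{-j}x)|=q^{-j\operatorname{Re}s}|u(x)|$, so $u\equiv0$, a contradiction.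

\emph{Conclusion.} Since $\mu$ is not real, $\lambda$ is not real, and $K^*-\lambda$ is injective on $H^{-1/2}(\partial\Omega)$ by Lemma~\ref{lem:energy}. If $K^*-\lambda$ mapped $L^2(\partial\Omega)$ onto itself, \eqref{eq:G} would have a solution $f_1\in L^2(\partial\Omega)$, and $f=f_1$.
\end{proof}

\section{A model field with computable exponents}\label{sec:model}

We need a two-phase field $A_{\mu,\psi}$ with $\operatorname{Re}\mu>0$ and an exponent in $\Sigma$. We first enlarge the class of fields so that separation of variables applies. Fix $y_0<-1$. For complex numbers $a,b,d,a_3,\mu$ with $a,a_3,\mu\ne0$, let $A=\mu I$ in the cone $y<y_0$ around the lower half-axis, and for $y>y_0$ let $A$ have, in the frame $(e_\rho,e_\varphi,e_3)$, the constant matrix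
\begin{equation}\label{eq:block}
\begin{pmatrix}a&b&0\\ b&d&0\\0&0&a_3\end{pmatrix}.
\end{equation}
We call $A$ a \emph{model field}. It is invariant under all dilations and under rotations about the axis.

\subsection{The equation for one angular mode}

Let $u=e^{-i\varphi}\tilde u(\rho,z)$ and $y>y_0$. The flux $J=A\nabla u$ has components $J_\rho=\rho^{-1}(a\rho\partial_\rho-ib)u$, $J_\varphi=\rho^{-1}(b\rho\partial_\rho-id)u$, $J_3=a_3\partial_zu$, and $\operatorname{div}J=\rho^{-1}\partial_\rho(\rho J_\rho)+\rho^{-1}\partial_\varphi J_\varphi+\partial_zJ_3$ equals $\rho^{-2}[a(\rho\partial_\rho)^2-2ib\rho\partial_\rho-d]u+a_3\partial_z^2u$. Put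
\begin{equation}\label{eq:params}
\kappa_0=\frac{ib}{a},\qquad k^2=\frac{ad-b^2}{a^2},\qquad \gamma^2=\frac{a}{a_3},\qquad \varepsilon=\frac{\mu}{a_3}.
\end{equation}
Then $a\kappa^2-2ib\kappa-d=a[(\kappa-\kappa_0)^2-k^2]$, so
\begin{equation}\label{eq:mode}
\operatorname{div}A\nabla u=a\rho^{-2}\big[(\rho\partial_\rho-\kappa_0)^2-k^2\big]u+a_3\partial_z^2u,\qquad J_\rho=a\rho^{-1}(\rho\partial_\rho-\kappa_0)u .
\end{equation}
The solutions independent of $z$ are $e^{-i\varphi}\rho^{\kappa_\pm}$ with $\kappa_\pm=\kappa_0\pm k$. A solution that behaves like $\rho^{\kappa_+}$ at the upper half-axis has finite energy there if $\operatorname{Re}\kappa_+>0$.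

\subsection{The main idea in the simplest case}

Take $\gamma=1$, $k>0$ small, and $\varepsilon=0$, so that the lower cone is an insulator and the flux through its surface vanishes. Write $u=e^{-i\varphi}\rho^{\kappa_0}v$. By \eqref{eq:mode}, $v$ solves $\rho^{-1}\partial_\rho(\rho\partial_\rho v)+\partial_z^2v=k^2\rho^{-2}v$, which is Laplace's equation for the ``angular frequency'' $k$, with the Neumann condition on the cone. Let $\vartheta$ be the angle from the upper half-axis and $\cot\vartheta_0=y_0$. For $v=r^p\Theta(\vartheta)$ we have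
\[
(\sin\vartheta\,\Theta')'=\Big(\frac{k^2}{\sin\vartheta}-p(p+1)\sin\vartheta\Big)\Theta,\qquad\Theta\sim\vartheta^k\ (\vartheta\to0),\qquad\Theta'(\vartheta_0)=0,
\]
and integration over $(0,\vartheta_0)$ gives $k^2\int_0^{\vartheta_0}\Theta/\sin\vartheta\,d\vartheta=p(p+1)\int_0^{\vartheta_0}\Theta\sin\vartheta\,d\vartheta$. For small $k$ and $p$ one expects $\Theta\approx\vartheta^k$ near the axis and $\Theta\approx1$ elsewhere. The left side is then about $k^2\int_0^1\vartheta^{k-1}d\vartheta=k$, and the right side about $p(1-\cos\vartheta_0)$. So the degree of $u$ is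
\[
s=\kappa_0+p\approx\kappa_0+\frac kF,\qquad F=1-\cos\vartheta_0 .
\]
The number $2\pi F$ is the area of the spherical cap $\vartheta<\vartheta_0$. For a half-space $F=1$, and the formula is exact, with $u=e^{-i\varphi}\rho^{\kappa_+}$. For a thin insulating cone $F$ is close to $2$, and $s\approx\kappa_0+\frac k2=\frac34\kappa_++\frac14\kappa_-$: the third dimension moves the exponent from $\kappa_+$ toward $\kappa_-$, while the behavior at the upper half-axis is still $\rho^{\kappa_+}$. The thin cone cannot be omitted, since in the whole space we are back to the solution $e^{-i\varphi}\rho^{\kappa_+}$; its role is to remove the lower half-axis. What we need is therefore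
\begin{equation}\label{eq:goal}
\operatorname{Re}\Big(\kappa_0+\frac kF\Big)<0<\operatorname{Re}(\kappa_0+k),
\end{equation}
which for $k>0$ and $F=2$ means $-k<\operatorname{Re}\kappa_0<-k/2$. This requires $b/a\notin\mathbf R$: the medium must be twisted ($b\ne0$) and complex. The opposite mode $e^{i\varphi}$ replaces $\kappa_0$ by $-\kappa_0$.

\subsection{The rigorous statement}

For general $\gamma$, the substitution $z\mapsto\gamma z$ suggests replacing $y_0$ by $\gamma y_0$ in $F$. All fractional powers below are principal.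

\begin{proposition}\label{prop:model}
Let $y_0<-1$, $\gamma_*\ne0$, $|\arg\gamma_*|<\frac\pi4$, and $F(\gamma)=1-\gamma y_0(1+\gamma^2y_0^2)^{-1/2}$. There are a neighborhood $\mathcal W$ of $(0,0,\gamma_*,0)$ in $\mathbf C^4$ and a constant $C$ with the following property. If a model field satisfies \eqref{eq:params} with $(k,\kappa_0,\gamma,\varepsilon)\in\mathcal W$ and $\operatorname{Re}(\kappa_0+k)>0$, then it has, for every $q>1$, an exponent $s$ with
\[
\big|s-\kappa_0-k/F(\gamma)\big|\le C(|k|^2+|\varepsilon|).
\]
\end{proposition}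

\begin{proof}
\emph{The ordinary differential equation.} Let $u=e^{-i\varphi}\rho^sw(y)$ and $p=s-\kappa_0$. On such functions $\rho\partial_\rho$ acts as $s-y\partial_y$ and $\partial_z$ as $\rho^{-1}\partial_y$. By \eqref{eq:mode} the equation in $y>y_0$ is $\gamma^2[(y\partial_y-p)^2-k^2]w+w''=0$, that is,
\begin{equation}\label{eq:ode}
(1+\gamma^2y^2)w''+\gamma^2(1-2p)yw'+\gamma^2(p^2-k^2)w=0 .
\end{equation}
The vector $e_3-y_0e_\rho$ is normal to the cone $z=y_0\rho$. Since $J_3=e^{-i\varphi}\rho^{s-1}a_3w'$ and $J_\rho=e^{-i\varphi}\rho^{s-1}a(pw-yw')$, on the cone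
\begin{equation}\label{eq:flux}
J\cdot(e_3-y_0e_\rho)=e^{-i\varphi}\rho^{s-1}a_3\big[(1+\gamma^2y_0^2)w'(y_0)-\gamma^2y_0\,p\,w(y_0)\big].
\end{equation}
For the phase $\mu I$ the same formulas hold with $\kappa_0=0$, $k=1$, $\gamma=1$, $p=s$ and $a_3$ replaced by $\mu$.

\emph{The upper solution.} Let $|p|,|k|\le\frac14$, and let $\gamma$ lie in a small disc about $\gamma_*$ in which $|\arg\gamma|<\frac\pi4$ and $|\gamma|\ge|\gamma_*|/2$. Put $\varsigma=p-k$ and insert $w=\sum_{j\ge0}c_jy^{\varsigma-2j}$, $c_0=1$. The operator $(y\partial_y-p)^2-k^2$ multiplies $y^{\varsigma-2j}$ by $(k+2j)^2-k^2=4j(j+k)$, so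
\begin{equation}\label{eq:rec}
c_j=-\frac{(j-1-\varsigma/2)(j-\frac12-\varsigma/2)}{\gamma^2\,j(j+k)}\,c_{j-1}.
\end{equation}
Here $|j-1-\varsigma/2|\le j-\frac34\le|j+k|$ and $|j-\frac12-\varsigma/2|\le j$, so $|c_j|\le|\gamma|^{-2j}$. The series converges geometrically for $y\ge y_*=4/|\gamma_*|$ and is analytic in $(p,k,\gamma)$. Since $\operatorname{Re}\gamma^2>0$, we have $\operatorname{Re}(1+\gamma^2y^2)\ge1$ for real $y$, so \eqref{eq:ode} is regular on $\mathbf R$, and $w$ continues to $[y_0,\infty)$ with $w(y_0)$ and $w'(y_0)$ analytic in $(p,k,\gamma)$. For $p=k=0$ we have $c_1=0$ and $w\equiv1$.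

We need the differential $\dot w$ of $w$ in $(p,k)$ at $p=k=0$. Equation \eqref{eq:ode} can be written
\[
\big[(1+\gamma^2y^2)^{1/2-p}w'\big]'=-\gamma^2(p^2-k^2)(1+\gamma^2y^2)^{-1/2-p}w .
\]
The right side is quadratic in $(p,k)$, and $w'=0$ at $p=k=0$, so $(1+\gamma^2y^2)^{1/2}\dot w'$ is constant in $y$. Every $c_j$ with $j\ge1$ contains the factor $\varsigma$ from $c_1$, so $\dot w'=(dp-dk)(y^{-1}+O(y^{-3}))$ as $y\to\infty$. Since $(1+\gamma^2y^2)^{1/2}/y\to\gamma$, we obtain
\begin{equation}\label{eq:wdot}
(1+\gamma^2y^2)^{1/2}\,\dot w'=\gamma\,(dp-dk)\qquad\text{on }[y_0,\infty).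
\end{equation}

\emph{The lower solution.} Equation \eqref{eq:ode} is invariant under $y\mapsto-y$. With $\gamma=1$, $k=1$, $p=s$, the recursion \eqref{eq:rec} becomes $\hat c_j=-\frac{(j-1/2-s/2)(j-s/2)}{j(j+1)}\hat c_{j-1}$, $\hat c_0=1$, and $|\hat c_j|\le1$ for $|s|\le1$. So $\hat w(y)=\sum_j\hat c_j|y|^{s-1-2j}$ solves the equation for $y<-1$ and is analytic in $s$. At $s=0$ the equation $(1+y^2)w''+yw'-w=0$ has the solutions $y$ and $\sqrt{1+y^2}$, and the solution asymptotic to $|y|^{-1}$ is $\hat w=2(\sqrt{1+y^2}-|y|)>0$. Hence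
\[
\Lambda(s)=\frac{(1+y_0^2)\hat w'(y_0)-y_0s\,\hat w(y_0)}{\hat w(y_0)}
\]
is analytic near $s=0$.

\emph{Matching.} Define
\[
\mathcal N(p;k,\kappa_0,\gamma,\varepsilon)=(1+\gamma^2y_0^2)w'(y_0)-\gamma^2y_0\,p\,w(y_0)-\varepsilon\Lambda(\kappa_0+p)w(y_0),
\]
which is analytic near $(0;0,0,\gamma_*,0)$. Suppose $\mathcal N=0$, and let $s=\kappa_0+p$,
\[
u=e^{-i\varphi}\rho^sw(y)\quad(y>y_0),\qquad u=\frac{w(y_0)}{\hat w(y_0)}\,e^{-i\varphi}\rho^s\hat w(y)\quad(y<y_0).
\]
Then $u\not\equiv0$, $u$ is smooth up to the cone from each side and continuous across it, and by \eqref{eq:flux}, applied on both sides, $\mathcal N=0$ says that the normal flux is continuous. So $u$ is a weak solution off the axis. Near the lower half-axis, $e^{-i\varphi}\rho^s\hat w=(x_1-ix_2)|z|^{s-1}\sum_j\hat c_j(\rho^2/z^2)^j$ is smooth. Near the upper half-axis,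
\[
u=e^{-i\varphi}\rho^{\kappa_0+k}z^{p-k}\sum_jc_j(\rho/z)^{2j},
\]
so on compact subsets of $\mathbf R^3\setminus0$ the function $u$ is bounded and $|\nabla u|\le C(1+\rho^{\operatorname{Re}(\kappa_0+k)-1})$, which is square integrable because $\operatorname{Re}(\kappa_0+k)>0$. By Lemma~\ref{lem:removable}, $u\in H^1_{\rm loc}(\mathbf R^3\setminus0)$ and $\operatorname{div}A\nabla u=0$ in $\mathbf R^3\setminus0$. As $u(qx)=q^su(x)$ for all $q>1$, $s$ is an exponent.

\emph{Solving $\mathcal N=0$.} At $p=k=\varepsilon=0$ we have $\mathcal N=0$ for all $\kappa_0,\gamma$, and by \eqref{eq:wdot}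
\[
d_{p,k}\mathcal N=\gamma(1+\gamma^2y_0^2)^{1/2}(dp-dk)-\gamma^2y_0\,dp=\gamma(1+\gamma^2y_0^2)^{1/2}\big[F(\gamma)\,dp-dk\big].
\]
Also $F(\gamma_*)\ne0$, since $F=0$ would give $\gamma^2y_0^2=1+\gamma^2y_0^2$. The implicit function theorem yields an analytic function $p(k,\kappa_0,\gamma,\varepsilon)$ near $(0,0,\gamma_*,0)$ with $\mathcal N=0$, $p(0,\kappa_0,\gamma,0)=0$ and $\partial_kp(0,\kappa_0,\gamma,0)=1/F(\gamma)$. Taylor's formula in $\varepsilon$ and then in $k$ gives $p=k/F(\gamma)+O(|k|^2+|\varepsilon|)$ uniformly in a smaller neighborhood.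
\end{proof}

\section{Exponents and homogenization}\label{sec:homog}

A model field is not a two-phase field, but it can be the effective limit of finely mixed two-phase fields. We show that an exponent in $\Sigma$ of the limit is inherited by the approximating fields, and we compute the limit for layered mixtures.

\subsection{Stability of exponents}

Fix $q>1$. For $\nu>0$ let $\mathcal C(\nu)$ be the set of measurable $A:\mathbf R^3\to\mathbf C^{3\times3}$ with $A(qx)=A(x)$, $|A|\le\nu^{-1}$ and
\begin{equation}\label{eq:accretive}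
\operatorname{Re}\big(e^{-i\pi/4}A\eta\cdot\bar\eta\big)\ge\nu|\eta|^2,\qquad\eta\in\mathbf C^3 .
\end{equation}
The rotation by $e^{-i\pi/4}$ makes both phases $1$ and $it$, $t>0$, accretive.

\begin{definition}\label{def:H}
We write $A_j\to A$ (H) if the following holds along every subsequence: whenever $u_j\rightharpoonup u$ weakly in $H^1_{\rm loc}(\mathbf R^3\setminus0)$ and $\operatorname{div}A_j\nabla u_j$ converges strongly in $H^{-1}_{\rm loc}(\mathbf R^3\setminus0)$, then $A_j\nabla u_j\rightharpoonup A\nabla u$ weakly in $L^2_{\rm loc}(\mathbf R^3\setminus0)$.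
\end{definition}

Here strong convergence in $H^{-1}_{\rm loc}$ means norm convergence as functionals on the $H^1$ functions supported in any fixed compact set. If $|A_j|$ is uniformly bounded and $A_j\to A$ a.e., then $A_j\to A$ (H), because $\int A_j\nabla u_j\cdot\Phi=\int\nabla u_j\cdot A_j^T\Phi$ and $A_j^T\Phi\to A^T\Phi$ in $L^2$ for compactly supported $\Phi\in L^2$.

The exponents of $A$ are the points where an analytic operator family $T_A(s)$ is not invertible. Under (H) convergence $T_{A_j}(s)$ need not converge in norm, so perturbation theory does not apply. We argue as in Hurwitz's theorem: the inverses are bounded on a small circle by compactness, hence inside by the maximum principle.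

\begin{proposition}\label{prop:stable}
Let $A_j,A\in\mathcal C(\nu)$ and $A_j\to A$ {\rm(H)}. If $A$ has an exponent in $\Sigma$, then so does $A_j$ for all large $j$.
\end{proposition}

\begin{proof}
\emph{The operator family.} Let $Q=\{1<r<q\}$, $e_r=x/r$, and $V=\{v\in H^1_{\rm loc}(\mathbf R^3\setminus0):v(qx)=v(x)\}$ with $\|v\|_V^2=\int_Qr^{-3}(|r\nabla v|^2+|v|^2)$. In the coordinates $(x/r,\log r)$, $V$ is the space $H^1$ of the compact manifold $S^2\times\mathbf R/(\log q)\mathbf Z$, so smooth functions are dense in $V$ and $V$ embeds compactly in $\mathcal H$, the space with norm $\|v\|^2_{\mathcal H}=\int_Qr^{-3}|v|^2$. Let $V^*$ be the antidual of $V$. For $A\in\mathcal C(\nu)$ define $T_A(s):V\to V^*$ by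
\begin{align*}
\langle T_A(s)v,w\rangle&=\int_QA\nabla(r^sv)\cdot\overline{\nabla(r^{-1-\bar s}w)}\\
&=\int_Qr^{-3}A(r\nabla v+sve_r)\cdot(r\nabla\bar w-(1+s)\bar we_r),
\end{align*}
a polynomial in $s$. For $\phi\in C_c^\infty(\mathbf R^3\setminus0)$ put $w_\phi=r^{1+\bar s}\sum_{l\in\mathbf Z}q^{l(1+\bar s)}\phi(q^lx)$, which lies in $V$. Let $u=r^sv$. Splitting $\mathbf R^3$ into the shells $q^lQ$ and substituting $x\mapsto q^lx$, which produces the factor $q^{3l}q^{l(s-1)}q^{-l}=q^{l(1+s)}$, we get
\begin{equation}\label{eq:unfold}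
\int_{\mathbf R^3}A\nabla(r^sv)\cdot\nabla\bar\phi=\langle T_A(s)v,w_\phi\rangle .
\end{equation}
Every smooth $w\in V$ equals $w_\phi$ for $\phi=\chi r^{-1-\bar s}w$, where $\chi\in C_c^\infty(\mathbf R^3\setminus0)$ and $\sum_l\chi(q^lx)=1$. Hence $s$ is an exponent of $A$ if and only if $\ker T_A(s)\ne0$. If $\phi$ is supported in a compact set $\mathcal K\subset\mathbf R^3\setminus0$, only finitely many $l$ contribute on $Q$, so $\|w_\phi\|_V\le C_{\mathcal K}\|\phi\|_{H^1}$ uniformly for $s$ in a bounded set, and \eqref{eq:unfold} gives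
\begin{equation}\label{eq:Hminus}
\|\operatorname{div}A\nabla(r^sv)\|_{H^{-1}(\mathcal K)}\le C_{\mathcal K}\|T_A(s)v\|_{V^*}.
\end{equation}

\emph{Fredholm property.} Let $\xi=r\nabla v-\frac12ve_r$. At $s=-\frac12$ the two factors of the integrand match, and
\[
\operatorname{Re}e^{-i\pi/4}\langle T_A(-\tfrac12)v,v\rangle\ge\nu\int_Qr^{-3}|\xi|^2=\nu\int_Qr^{-3}\big(|r\nabla v|^2+\tfrac14|v|^2\big),
\]
because the cross term $-\frac12\int_{S^2}\int_1^q\partial_r|v|^2\,dr\,d\omega$ vanishes by periodicity. So $T_A(-\frac12)$ is invertible by the Lax--Milgram lemma. Each term of $T_A(s)-T_A(-\frac12)$ contains $v$ or $w$ without derivative, so this difference is compact. Thus $T_A(s)$ is Fredholm of index $0$ for all $s$, and by (F3) the exponents form a discrete set. With $\delta=s+\frac12$ the integrand of $\langle T_A(s)v,v\rangle$ is $r^{-3}A(\xi+\delta ve_r)\cdot(\bar\xi-\delta\bar ve_r)$, so for $|s|\le1+|s_0|$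
\begin{equation}\label{eq:garding}
\operatorname{Re}e^{-i\pi/4}\langle T_A(s)v,v\rangle\ge c\|v\|_V^2-C\|v\|_{\mathcal H}^2,
\end{equation}
where $s_0\in\Sigma$ is the given exponent and $c>0$, $C$ depend only on $\nu$ and $s_0$. This uniformity is the reason for requiring one class $\mathcal C(\nu)$.

Choose a closed disc $\mathcal B\subset\Sigma$ centered at $s_0$ with no exponent of $A$ on $\partial\mathcal B$. Suppose that along a subsequence, not relabeled, $A_j$ has no exponent in $\mathcal B$. Then $T_{A_j}(s)^{-1}$ exists and is analytic near $\mathcal B$.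

\emph{Uniform bound.} We claim that $\kappa=\sup_j\sup_{s\in\partial\mathcal B}\|T_{A_j}(s)^{-1}\|<\infty$. Otherwise, since the inner supremum is finite for each $j$, there are, along a further subsequence, $s_j\to s\in\partial\mathcal B$ and $v_j\rightharpoonup v$ in $V$ with $\|v_j\|_V=1$ and $T_{A_j}(s_j)v_j\to0$ in $V^*$. Then $r^{s_j}v_j\rightharpoonup r^sv$ in $H^1_{\rm loc}(\mathbf R^3\setminus0)$, and $\operatorname{div}A_j\nabla(r^{s_j}v_j)\to0$ in $H^{-1}_{\rm loc}$ by \eqref{eq:Hminus}. By (H), $\operatorname{div}A\nabla(r^sv)=0$, and $v=0$ because $s$ is not an exponent of $A$. So $v_j\to0$ in $\mathcal H$, and \eqref{eq:garding} gives $\|v_j\|_V\to0$, a contradiction. The maximum principle, applied to the scalar functions $s\mapsto\langle g',T_{A_j}(s)^{-1}g\rangle$, gives $\|T_{A_j}(s_0)^{-1}\|\le\kappa$.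

\emph{Conclusion.} For $g\in V^*$ let $v_j=T_{A_j}(s_0)^{-1}g$, so $\|v_j\|_V\le\kappa\|g\|$. By \eqref{eq:unfold}, $\operatorname{div}A_j\nabla(r^{s_0}v_j)$ is the same element of $H^{-1}_{\rm loc}$ for all $j$. If $v$ is the weak limit of a subsequence, (H) and \eqref{eq:unfold} give $\langle T_A(s_0)v,w_\phi\rangle=\langle g,w_\phi\rangle$ for all $\phi$, that is, $T_A(s_0)v=g$. So $T_A(s_0)$ is onto, hence injective, although $s_0$ is an exponent.
\end{proof}

\subsection{Laminates}

Let $\mathbf a(\cdot)$ be a bounded measurable $1$-periodic function on $\mathbf R$ with values in symmetric matrices, indexed by $(n,\tau,3)$, whose only nonzero entries are $a_{nn}$, $a_{n\tau}=a_{\tau n}$, $a_{\tau\tau}$, $a_{33}$, and which satisfy \eqref{eq:accretive}. Let $\langle\cdot\rangle$ be the mean over a period. Since $\operatorname{Re}(e^{-i\pi/4}a_{nn})\ge\nu$, the function $1/a_{nn}$ is bounded and $\operatorname{Re}(e^{i\pi/4}/a_{nn})\ge\nu/\sup|a_{nn}|^2$, so $\langle1/a_{nn}\rangle\ne0$. The \emph{laminate} $\mathbf a^*$ is the constant symmetric matrix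 of the same block form with
\begin{equation}\label{eq:lam}
\frac1{a^*_{nn}}=\Big\langle\frac1{a_{nn}}\Big\rangle,\quad
\frac{a^*_{n\tau}}{a^*_{nn}}=\Big\langle\frac{a_{n\tau}}{a_{nn}}\Big\rangle,\quad
a^*_{\tau\tau}-\frac{(a^*_{n\tau})^2}{a^*_{nn}}=\Big\langle a_{\tau\tau}-\frac{a_{n\tau}^2}{a_{nn}}\Big\rangle,\quad a^*_{33}=\langle a_{33}\rangle .
\end{equation}
If $\mathbf a$ takes finitely many values, $\mathbf a^*$ depends only on these values and their volume fractions. For scalar phases, $\mathbf a^*$ is diagonal, with the harmonic mean across the layers and the arithmetic mean along them. The formulas express that across a layer the normal flux and the tangential gradient do not oscillate.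

\begin{lemma}\label{lem:lam}
\begin{enumerate}
\item[(a)] The matrix $\mathbf a^*$ satisfies \eqref{eq:accretive} with the same $\nu$.
\item[(b)] Let $U\subset\{\rho>0\}$ be open, $\xi=\xi(x')$ real and smooth on $U$ with $\nabla\xi\ne0$, $e_n=\nabla\xi/|\nabla\xi|$, and let $e_\tau$ be a smooth horizontal unit field orthogonal to $e_n$. Let $A_j(x)$ and $A(x)$ have the matrices $\mathbf a(j\xi(x))$ and $\mathbf a^*$ in the frame $(e_n,e_\tau,e_3)$. If, along a subsequence, $u_j\rightharpoonup u$ in $H^1(U)$, $J_j=A_j\nabla u_j\rightharpoonup J$ in $L^2(U)$ and $\operatorname{div}J_j$ converges in $H^{-1}_{\rm loc}(U)$, then $J=A\nabla u$.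
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $\eta\in\mathbf C^3$, let $\iota=(\mathbf a^*\eta)_n$ and define the periodic field $\zeta$ by $\zeta_\tau=\eta_\tau$, $\zeta_3=\eta_3$, $\zeta_n=(\iota-a_{n\tau}\eta_\tau)/a_{nn}$. Then $(\mathbf a\zeta)_n=\iota$ and $(\mathbf a\zeta)_\tau=\frac{a_{n\tau}}{a_{nn}}\iota+(a_{\tau\tau}-\frac{a_{n\tau}^2}{a_{nn}})\eta_\tau$. By \eqref{eq:lam}, $\langle\zeta\rangle=\eta$ and $\langle\mathbf a\zeta\rangle=\mathbf a^*\eta$. In each component one of $\mathbf a\zeta$ and $\zeta$ is constant, so $\langle\mathbf a\zeta\cdot\bar\zeta\rangle=\mathbf a^*\eta\cdot\bar\eta$, and $\operatorname{Re}e^{-i\pi/4}\mathbf a^*\eta\cdot\bar\eta\ge\nu\langle|\zeta|^2\rangle\ge\nu|\eta|^2$.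

(b) Let $G$ be bounded and $1$-periodic, $\tilde G=G-\langle G\rangle$, let $\mathcal G$ be a periodic primitive of $\tilde G$, and $\mathcal G_j=j^{-1}\mathcal G(j\xi)$. Then $\mathcal G_j\to0$ uniformly and $\nabla\mathcal G_j=\tilde G(j\xi)\nabla\xi$ is locally bounded, so $\mathcal G_j\rightharpoonup0$ in $H^1_{\rm loc}(U)$ and $\tilde G(j\xi)\rightharpoonup0$ in $L^2_{\rm loc}(U)$. Also $u_j\to u$ strongly in $L^2_{\rm loc}(U)$. We claim that, weakly in $L^2_{\rm loc}(U)$,
\begin{equation}\label{eq:three}
G(j\xi)J_j\cdot e_n\rightharpoonup\langle G\rangle J\cdot e_n,\qquad G(j\xi)\partial_\tau u_j\rightharpoonup\langle G\rangle\partial_\tau u,\qquad G(j\xi)\partial_3u_j\rightharpoonup\langle G\rangle\partial_3u .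
\end{equation}
It suffices to show that the products with $\tilde G(j\xi)$ tend to $0$ against $\phi\in C_c^\infty(U)$; the smooth nonvanishing factor $|\nabla\xi|$ can be absorbed in $\phi$. First,
\[
\int\phi\,J_j\cdot\nabla\mathcal G_j=-\langle\operatorname{div}J_j,\mathcal G_j\phi\rangle-\int\mathcal G_jJ_j\cdot\nabla\phi\to0,
\]
since $\mathcal G_j\phi\rightharpoonup0$ in $H^1$ with fixed compact support and $\operatorname{div}J_j$ converges strongly. Second, with $\nabla^\perp=(-\partial_2,\partial_1,0)$, the field $\nabla^\perp\mathcal G_j=\pm\tilde G(j\xi)|\nabla\xi|e_\tau$ is divergence free and tends weakly to $0$, so $\int\phi\,\nabla^\perp\mathcal G_j\cdot\nabla u_j=-\int u_j\nabla^\perp\mathcal G_j\cdot\nabla\phi\to0$. Third, $\tilde G(j\xi)$ does not depend on $z$, so $\int\phi\,\tilde G(j\xi)\partial_3u_j=-\int\tilde G(j\xi)u_j\partial_3\phi\to0$.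

The relation $J_j=A_j\nabla u_j$ can be written, with coefficients evaluated at $j\xi$, as
\[
\partial_nu_j=\frac{1}{a_{nn}}J_j\cdot e_n-\frac{a_{n\tau}}{a_{nn}}\partial_\tau u_j,\qquad
J_j\cdot e_\tau=\frac{a_{n\tau}}{a_{nn}}J_j\cdot e_n+\Big(a_{\tau\tau}-\frac{a_{n\tau}^2}{a_{nn}}\Big)\partial_\tau u_j,
\]
and $J_j\cdot e_3=a_{33}\partial_3u_j$. By \eqref{eq:three} the limit satisfies the same relations with the coefficients replaced by their means, and by \eqref{eq:lam} these relations say that $J=A\nabla u$.
\end{proof}

\begin{corollary}\label{cor:patch}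
Let $A_j,A\in\mathcal C(\nu)$. Suppose that $\mathbf R^3$ is, up to a null set, a countable union of open sets $U$ with compact closure in $\mathbf R^3\setminus0$, on each of which either $A_j=A$ for all $j$, or $A_j$ and $A$ are as in Lemma~\ref{lem:lam}(b). Then $A_j\to A$ {\rm(H)}.
\end{corollary}

\begin{proof}
In the situation of Definition~\ref{def:H} the fluxes are bounded in $L^2_{\rm loc}(\mathbf R^3\setminus0)$, so every subsequence has a further subsequence with a weak limit $J$. On each $U$ we have $J=A\nabla u$, so $J=A\nabla u$ a.e., and the limit does not depend on the subsequence.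
\end{proof}

\section{A laminate of the phases $1$ and $it$ with an exponent in $\Sigma$}\label{sec:laminate}

We now build the matrix \eqref{eq:block} from the two phases $I$ and $\mu I$ with $\mu=it$, $t>0$ small. Smallness of $t$ makes the lower cone nearly insulating, as Proposition~\ref{prop:model} requires. Only horizontal lamination directions are used, so that the mixture consists of vertical walls and can later be written as the region under a graph. Three ingredients are needed. Fine layers along logarithmic spirals produce the twist $b\ne0$. Thin radial walls of the phase $it$, of volume fraction $tR$, add the finite imaginary resistance $tR/(it)=-iR$ in the angular direction and survive in the limit $t\to0$ only through this term; they make the medium complex. Radial sectors of the pure phase $1$ keep $k$ away from $0$.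

Let $\theta,g\in(0,1)$ and $R_0>0$ be constants, to be fixed in \eqref{eq:constants}. For $\alpha\in(0,\frac\pi2)$ put $\Gamma=(1-\theta)\cot\alpha$ and $R=R_0\Gamma^2$, and let $0<t<\min(1,\theta/R)$.

\emph{First lamination.} Let $\tau_\alpha=\cos\alpha\,e_\rho+\sin\alpha\,e_\varphi$ and $n_\alpha=-\sin\alpha\,e_\rho+\cos\alpha\,e_\varphi$. The laminate of $I$ and $itI$ with fractions $g$ and $1-g$ in the direction $n_\alpha$ is
\[
\mathcal F=a_A(\tau_\alpha\tau_\alpha^T+e_3e_3^T)+a_H\,n_\alpha n_\alpha^T,\qquad a_A=g+it(1-g),\qquad a_H^{-1}=g+\frac{1-g}{it},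
\]
with $\mathcal F_{\rho\varphi}=(a_A-a_H)\sin\alpha\cos\alpha$, $\mathcal F_{\varphi\varphi}=a_A\sin^2\alpha+a_H\cos^2\alpha$, $\mathcal F_{33}=a_A$, and $\mathcal F_{\rho\rho}\mathcal F_{\varphi\varphi}-\mathcal F_{\rho\varphi}^2=a_Aa_H$.

\emph{Second lamination.} Let \eqref{eq:block} be the laminate of $I$, $itI$, $\mathcal F$ with fractions $\theta-tR$, $tR$, $1-\theta$ in the direction $e_n=e_\varphi$, with $e_\tau=e_\rho$. By \eqref{eq:lam},
\begin{equation}\label{eq:abd}
\begin{aligned}
\frac1d&=\theta-tR-iR+\frac{1-\theta}{\mathcal F_{\varphi\varphi}},&\qquad a-\frac{b^2}d&=\theta-tR+it^2R+(1-\theta)\frac{a_Aa_H}{\mathcal F_{\varphi\varphi}},\\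
\frac bd&=(1-\theta)\frac{\mathcal F_{\rho\varphi}}{\mathcal F_{\varphi\varphi}},& a_3&=\theta-tR+it^2R+(1-\theta)a_A .
\end{aligned}
\end{equation}
Let $A^\infty$ be the model field with this matrix, $\mu=it$ and $y_0=-10$. The phases $I$ and $itI$ satisfy \eqref{eq:accretive} with $\nu=t/\sqrt2$, and by Lemma~\ref{lem:lam}(a) so do $\mathcal F$ and \eqref{eq:block}. In particular $a,d,a_3\ne0$.

\emph{The limit $t\to0$.} For fixed $\alpha$ we have $a_A\to g$, $a_H\to0$, $\mathcal F_{\varphi\varphi}\to g\sin^2\alpha$ and $\mathcal F_{\rho\varphi}/\mathcal F_{\varphi\varphi}\to\cot\alpha$. Since $\sin^{-2}\alpha=1+\Gamma^2/(1-\theta)^2$, \eqref{eq:abd} gives $d\to d_0$ with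
\[
\frac1{d_0}=\theta+\frac{1-\theta}g+\Gamma^2\Big(\frac1{(1-\theta)g}-iR_0\Big),
\]
and $b\to\Gamma d_0$, $a\to\theta+\Gamma^2d_0$, $ad-b^2\to\theta d_0$, $a_3\to\theta+(1-\theta)g$, $\varepsilon\to0$.

\emph{The limit $\alpha\to0$.} Now $\Gamma\to\infty$ and $\Gamma^2d_0\to D$, where $\frac1D=\frac1{(1-\theta)g}-iR_0$. By \eqref{eq:params}, in the iterated limit $\lim_{\alpha\to0}\lim_{t\to0}$,
\begin{equation}\label{eq:limits}
\Gamma\kappa_0\to\frac{iD}{\theta+D},\qquad\Gamma^2k^2\to\frac{\theta D}{(\theta+D)^2},\qquad\gamma^2\to\frac{\theta+D}{\theta+(1-\theta)g}.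
\end{equation}
So $\kappa_0$ and $k$ are both of order $1/\Gamma$: spirals that are nearly radial make them small, which is what Proposition~\ref{prop:model} needs, and comparable, which is what \eqref{eq:goal} needs.

\emph{Choice of the constants.} Try $D=\theta e^{2i\beta}$. Then $\theta+D=2\theta\cos\beta\,e^{i\beta}$, and the first two limits in \eqref{eq:limits} are $ie^{i\beta}/(2\cos\beta)$ and $(2\cos\beta)^{-2}$. Condition \eqref{eq:goal} with $F=2$ becomes $\frac12<\sin\beta<1$, while $\operatorname{Re}(1/D)>0$ requires $\beta<\frac\pi4$. The window $\frac\pi6<\beta<\frac\pi4$ is not empty; for real $F$ the corresponding window is nonempty only if $F>\sqrt2$. We take $e^{i\beta}=\frac{4+3i}5$, so $e^{2i\beta}=\frac{7+24i}{25}$. The definition of $D$ then forces $g=\theta/((1-\theta)\cos2\beta)$ and $R_0=\sin2\beta/\theta$, and $\theta$ must be so small that $g<1$. We fix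
\begin{equation}\label{eq:constants}
\theta=\frac18,\qquad g=\frac{25}{49},\qquad R_0=\frac{192}{25}.
\end{equation}
Then $D=\frac{7+24i}{200}$, $\theta+D=\frac{4+3i}{25}$, $\theta D=\big(\frac{4+3i}{40}\big)^2$ and $\theta+(1-\theta)g=\frac47$, so
\begin{equation}\label{eq:numbers}
\Gamma\kappa_0\to\frac{-3+4i}8,\qquad\Gamma^2k^2\to\Big(\frac58\Big)^2,\qquad\gamma^2\to\gamma_*^2:=\frac{7(4+3i)}{100}.
\end{equation}

\begin{proposition}\label{prop:Ainfty}
For all sufficiently small $\alpha>0$, and then all sufficiently small $t>0$, the field $A^\infty$ has, for every $q>1$, an exponent in $\Sigma$.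
\end{proposition}

\begin{proof}
Let $k,\gamma,\gamma_*$ be the roots with positive real part. By \eqref{eq:numbers}, in the iterated limit $\Gamma k\to\frac58$, $\gamma\to\gamma_*$, $\Gamma(\kappa_0+k)\to\frac{2+4i}8$, and $|\arg\gamma_*|<\frac\pi4$ because $\operatorname{Re}\gamma_*^2>0$. So for $\alpha$ small and then $t$ small, $(k,\kappa_0,\gamma,\varepsilon)\in\mathcal W$ and $\operatorname{Re}(\kappa_0+k)>0$, and Proposition~\ref{prop:model} gives an exponent $s$. The error $\Gamma(|k|^2+|\varepsilon|)$ tends to $0$ in the iterated limit, since $\varepsilon\to0$ as $t\to0$ and $\Gamma|k|^2=O(1/\Gamma)$. Hence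
\[
\Gamma s\to\frac{-3+4i}8+\frac5{8F(\gamma_*)} .
\]
Let $\iota=(\gamma_*y_0)^{-2}$, so $|\iota|=\frac1{35}$. The numbers $(1+\gamma_*^2y_0^2)^{1/2}$ and $\gamma_*|y_0|(1+\iota)^{1/2}$ have the same square and positive real parts, so $F(\gamma_*)=1+(1+\iota)^{-1/2}$. The binomial series gives $|F(\gamma_*)-2|\le(1-\frac1{35})^{-1/2}-1<\frac1{35}$, and therefore $|\frac1{F(\gamma_*)}-\frac12|=\frac{|2-F(\gamma_*)|}{2|F(\gamma_*)|}<\frac1{138}<\frac1{100}$. Thus $\operatorname{Re}\lim\Gamma s<-\frac38+\frac5{16}+\frac5{800}<-\frac1{20}$. Since $\Gamma\to\infty$, we get $-\frac12<\operatorname{Re}s<0$.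
\end{proof}

\begin{remark}
With $\mu=te^{i\omega}$, $0<\omega\le\frac\pi2$, in place of $it$, the radial walls contribute $R_0e^{-i\omega}$ to $1/D$, and $\arg D<\omega$. The value $\omega=\frac\pi2$ leaves the most room, but by \eqref{eq:Remu} it corresponds to $|\lambda|=\frac12$. The strict inequality comes at the end, from the stability of exponents under a small change of $\mu$.
\end{remark}

\section{From the laminate to a Lipschitz graph}\label{sec:graph}

Fix $\alpha$ and $t$ as in Proposition~\ref{prop:Ainfty}, and put $q=e^{1/\sin\alpha}$; this value makes the spirals of Step~3 invariant under $x\mapsto qx$. We replace $A^\infty$ in five steps by a field $A_{\mu,\psi}$. In each step the previous field is an (H) limit of a sequence of new fields, and Proposition~\ref{prop:stable} lets us fix a member of the sequence that has an exponent in $\Sigma$. In Steps 1--4 all fields take, in the orthonormal frame $(e_\rho,e_\varphi,e_3)$, only the four values $I$, $itI$, $\mathcal F$ and \eqref{eq:block}. So they lie in one class $\mathcal C(\nu)$, with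 $\nu\le t/\sqrt2$ small enough for the upper bound, as soon as they are $q$-invariant. Figure~\ref{fig:structure} shows the outcome of Steps 1--3.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (0,0)--(0.8,2)--(3,2)--(3,-2)--(0.8,-2)--cycle;
\fill[gray!65] (0,0)--(0.8,-2)--(0,-2)--cycle;
\draw[->] (0,-2.2)--(0,2.3) node[above]{$z$};
\draw[->] (0,0)--(3.3,0) node[right]{$\rho$};
\draw (0.8,2)--(0,0)--(0.8,-2);
\node at (0.28,1.65){$1$};
\node at (0.28,-1.65){$it$};
\node at (1.5,1.7){\small $y=y_1$};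
\node at (1.5,-1.7){\small $y=y_0$};
\node at (1.9,0.6){\small mixed layer};
\begin{scope}[shift={(5.2,-2)}]
\foreach \b in {0,2}{
 \fill[gray!65] (0,{\b+0.45}) rectangle (5,{\b+0.6});
 \begin{scope}
  \clip (0,{\b+0.6}) rectangle (5,{\b+2});
  \foreach \c in {-4,...,4}{
   \fill[gray!65] (\c,{\b+0.6})--({\c+0.5},{\b+0.6})--({\c+4},{\b+2})--({\c+3.5},{\b+2})--cycle;}
 \end{scope}
 \draw (0,\b) rectangle (5,{\b+2});}
\draw[->] (0,0)--(5.4,0) node[right]{$\log\rho$};
\draw[->] (0,0)--(0,4.3) node[above]{$\varphi$};
\node[left] at (0,0.2){\small $I_1$};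
\node[left] at (0,0.55){\small $I_0$};
\node[left] at (0,1.3){\small $I_2$};
\end{scope}
\end{tikzpicture}
\caption{The two-phase field after Step 3, not to scale. Left: a meridian half-plane; the coefficient is $1$ in the cone $y>y_1$ and $it$ in the cone $y<y_0$, where $y=z/\rho$. Right: in the mixed layer $y_0<y<y_1$ the coefficient does not depend on $z$; two angular periods are drawn in the coordinates $(\log\rho,\varphi)$, with the phase $it$ dark and the phase $1$ white. Each period consists of a sector $I_1$ of phase $1$, a thin radial wall $I_0$ of phase $it$, and a sector $I_2$ layered along logarithmic spirals, which appear as lines of slope $\tan\alpha$.}\label{fig:structure}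
\end{figure}

\medskip\noindent\emph{Step 1: a cone of phase $1$ at the top.} Above a Lipschitz graph the coefficient must be $1$ near the upper half-axis. Let $A^{y_1}=I$ for $y>y_1$ and $A^{y_1}=A^\infty$ for $y<y_1$. As $y_1\to\infty$ through the integers, $A^{y_1}\to A^\infty$ at every point off the axis and off the cone $y=y_0$. Fix $y_1>0$ such that $A^{y_1}$ has an exponent in $\Sigma$.

\medskip\noindent\emph{Step 2: undoing the second lamination.} Split $[0,1)$ into consecutive half-open intervals $I_1,I_0,I_2$ of lengths $\theta-tR$, $tR$, $1-\theta$. For $M\in\mathbf N$ let $A_M=itI$ for $y<y_0$, $A_M=I$ for $y>y_1$, and in the layer $y_0<y<y_1$ let $A_M$ equal $I$, $itI$ or $\mathcal F$ according as $M\varphi/2\pi\bmod1$ lies in $I_1$, $I_0$ or $I_2$. This does not depend on the branch of $\varphi$, and $A_M$ is invariant under all dilations. Cover the layer by countably many balls contained in it; on each, $\xi=\varphi/2\pi$ has a smooth branch, $e_n=e_\varphi$, $e_\tau=e_\rho$, and the laminate is given by \eqref{eq:abd}. On the two cones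 $A_M=A^{y_1}$. By Corollary~\ref{cor:patch}, $A_M\to A^{y_1}$ (H). Fix $M$ such that $A_M$ has an exponent in $\Sigma$.

\medskip\noindent\emph{Step 3: undoing the first lamination.} The field $A_M$ equals $\mathcal F$ on the part of the layer over $M$ sectors, whose interiors do not meet the ray $\varphi=0$. With $\varphi\in[0,2\pi)$ let $\xi_1=-\sin\alpha\,\log\rho+\cos\alpha\,\varphi$, so that $\nabla\xi_1=\rho^{-1}n_\alpha$ on these sectors. For $j\in\mathbf N$ replace $\mathcal F$ by $I$ where $j\xi_1\bmod1\in[0,g)$ and by $itI$ where $j\xi_1\bmod1\in[g,1)$, and call the result $A_{M,j}$. Under $x\mapsto qx$ the function $\xi_1$ changes by $-\sin\alpha\log q=-1$, so $A_{M,j}$ is $q$-invariant. Corollary~\ref{cor:patch}, with $\xi=\xi_1$, $e_n=n_\alpha$, $e_\tau=\tau_\alpha$, gives $A_{M,j}\to A_M$ (H). Fix $j$ such that $A_{M,j}$ has an exponent in $\Sigma$.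

In the layer, $A_{M,j}$ depends only on $x'$: it is $itI$ over a set $\mathcal E\subset\mathbf R^2$ and $I$ over the complement. Below the layer it is $itI$ and above it is $I$. Hence $A_{M,j}=A_{it,\psi_\infty}$ a.e., where $\psi_\infty=\rho\,h(\log\rho,\varphi)$ with $h=y_1$ on $\mathcal E$ and $h=y_0$ off $\mathcal E$. The function $h$ has period $\log q$ in $\log\rho$ and $2\pi$ in $\varphi$. The graph of $\psi_\infty$ has vertical walls, which we now tilt.

\medskip\noindent\emph{Step 4: a Lipschitz graph.} Let $h_l$ be smooth mollifications of $h$ on the torus of $(\log\rho,\varphi)$ with $h_l\to h$ a.e., and put $\psi_l=\rho h_l(\log\rho,\varphi)$, $\psi_l(0)=0$. Then $\psi_l(qx')=q\psi_l(x')$. Off the origin $\partial_\rho\psi_l=h_l+\partial_1h_l$ and $\rho^{-1}\partial_\varphi\psi_l=\partial_2h_l$ are bounded, and $\psi_l$ is continuous at $0$, so $\psi_l$ is Lipschitz. If $\psi_l(x')\to\psi_\infty(x')$ and $z\ne\psi_\infty(x')$, then $A_{it,\psi_l}(x)=A_{it,\psi_\infty}(x)$ for large $l$; so the fields converge a.e. Fix $l$ such that $A_{it,\psi}$,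 $\psi=\psi_l$, has an exponent in $\Sigma$.

\medskip\noindent\emph{Step 5: moving $\mu$.} If $\mu_l\to it$, then $A_{\mu_l,\psi}\to A_{it,\psi}$ uniformly, and for large $l$ these fields lie in $\mathcal C(\nu/2)$. So there is an open disc $\mathcal U$ about $it$ such that $A_{\mu,\psi}$ has an exponent in $\Sigma$ for all $\mu\in\mathcal U$; otherwise a sequence $\mu_l\to it$ without this property would contradict Proposition~\ref{prop:stable}. Let $\mathcal U_+=\{\mu\in\mathcal U:\operatorname{Re}\mu>0,\ \operatorname{Im}\mu>0\}$, a nonempty open set.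

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\Omega=\Omega_\psi$, which is a bounded Lipschitz domain with trivial topology by Lemma~\ref{lem:domain}, and let $O$ be the image of $\mathcal U_+$ under the M\"obius map $\mu\mapsto\frac{\mu+1}{2(\mu-1)}$. Then $O$ is nonempty and open, and $O\subset\{|\lambda|>\frac12\}$ by \eqref{eq:Remu}. Proposition~\ref{prop:spectrum} and \eqref{eq:split} give $O\subset\operatorname{spec}(K^*;L^2_0)$, and Proposition~\ref{prop:J} gives $O\subset\operatorname{spec}(M_0;L^{2,0}_{\rm tan})$. By Theorem~\ref{thm:B} the spectral radius of $M_0$ exceeds $\frac12$ on all three spaces.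

Suppose the essential spectral radius of $M_0$ on one of the spaces, $\mathcal X$, were at most $\frac12$. Then $\lambda-M_0$ is an analytic Fredholm family on the connected set $G=\{|\lambda|>\frac12\}$, invertible for large $|\lambda|$. By (F3), $P=\operatorname{spec}(M_0;\mathcal X)\cap G$ has no accumulation point in $G$, so $P$ is countable and $G\setminus P$ is connected. Let $\mathcal Y=L^{2,0}_{\rm tan}$, a closed invariant subspace of $\mathcal X$. For $f\in\mathcal Y$ and a functional $\ell\in\mathcal X^*$ vanishing on $\mathcal Y$, the function $\ell((\lambda-M_0)^{-1}f)$ is analytic on $G\setminus P$ and vanishes for large $|\lambda|$ by the Neumann series, hence everywhere. So $(\lambda-M_0)^{-1}$ maps $\mathcal Y$ into itself for $\lambda\in G\setminus P$, and $\operatorname{spec}(M_0;\mathcal Y)\cap G\subset P$ is countable. This contradicts $O\subset\operatorname{spec}(M_0;\mathcal Y)$.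
\end{proof}

\begin{thebibliography}{9}

\bibitem{Costabel}
Costabel, SIAM J. Math. Anal. \textbf{19} (1988).

\bibitem{VPT}
\emph{Vector potential theory on nonsmooth domains in $\mathbf R^3$ and applications to electromagnetic scattering}, doi:10.1007/bf02649132,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF02649132.pdf}.

\bibitem{Verchota}
Verchota, J. Funct. Anal. \textbf{59} (1984).

\end{thebibliography}
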